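\title{Spaces of $\mathbb{R}$-places contain no disk}

\begin{abstract}
For a formally real field $K$, the set $M(K)$ of places $K\to\mathbb{R}\cup\{\infty\}$ is a compact Hausdorff space. We show that $M(K)$ never contains a subspace homeomorphic to a closed disk; in particular no compact $2$-dimensional manifold, the torus included, is homeomorphic to a space $M(K)$. The reason is an extension property: the square of every continuous map from a closed subset of $M(K)$ to the circle extends to $M(K)$. Odd powers need not extend. Among compact manifolds, the spaces of $\mathbb{R}$-places are exactly the nonempty finite disjoint unions of points, arcs and circles.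
\end{abstract}

\section{Introduction}\label{sec:intro}

Let $K$ be a formally real field, that is, a field in which $-1$ is not a sum of squares, and let $\widehat{\mathbb{R}}=\mathbb{R}\cup\{\infty\}$ be the one-point compactification of $\mathbb{R}$, a circle. An \emph{$\mathbb{R}$-place} of $K$ is a map $\xi\colon K\to\widehat{\mathbb{R}}$ such that $O_\xi=\xi^{-1}(\mathbb{R})$ is a subring of $K$, the restriction of $\xi$ to $O_\xi$ is a homomorphism of unital rings, and $\xi(a)=\infty$ implies $\xi(a^{-1})=0$. If the elements of $K$ are regarded as functions, then an $\mathbb{R}$-place is a point at which \emph{every} function has a value, the value $\infty$ being reserved for poles. The set $M(K)$ of all $\mathbb{R}$-places of $K$ carries the coarsest topology for which all evaluation maps $\xi\mapsto\xi(a)$, $a\in K$, are continuous into $\widehat{\mathbb{R}}$. It is a nonempty compact Hausdorff space (Section~\ref{sec:places}), the \emph{space of $\mathbb{R}$-places} of $K$. A topological space is \emph{realizable} if it is homeomorphic to $M(K)$ for some formally real field $K$.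

In the simplest cases $M(K)$ is a manifold. The only $\mathbb{R}$-place of $\mathbb{Q}$ is the inclusion into $\mathbb{R}$, so $M(\mathbb{Q})$ is a point. An $\mathbb{R}$-place of $\mathbb{Q}(x)$ is determined by its value at $x$, which can be prescribed, and $\xi\mapsto\xi(x)$ is a homeomorphism from $M(\mathbb{Q}(x))$ onto the circle $\widehat{\mathbb{R}}$ (Proposition~\ref{prop:circles}). One variable gives a circle, so one would guess that two variables give a surface, and indeed $\xi\mapsto(\xi(x),\xi(y))$ maps $M(\mathbb{R}(x,y))$ continuously onto the torus $\widehat{\mathbb{R}}\times\widehat{\mathbb{R}}$. This map is not injective: a place that sends $x$ and $y$ to $0$ still has to assign a value to $x/y$, and every real value occurs (Example~\ref{ex:series}). That does not rule surfaces out. Every nonempty closed subspace of a space $M(K)$ is realizable (Proposition~\ref{prop:closed}), so it would be enough to find a closed surface \emph{inside} some $M(K)$, for instance as a continuous choice of one place over each point of the torus.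

The question posed in \cite{Summary} is whether some $2$-dimensional euclidean topological space, for instance the torus, is realizable. Since $M(K)$ is compact, spaces such as $\mathbb{R}^2$ are excluded from the start, and we take the question in the following form: \emph{are there a formally real field $K$ and a compact $2$-manifold $X$ such that $M(K)$ is homeomorphic to $X$?} Here a compact $2$-manifold is a compact Hausdorff space, not necessarily connected, in which every point has an open neighborhood homeomorphic to $\mathbb{R}^2$. The answer is no.

\begin{theorem}\label{thm:disk}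
Let $K$ be a formally real field. Then $M(K)$ contains no subspace homeomorphic to the closed disk. Hence no compact $2$-manifold is homeomorphic to any $M(K)$.
\end{theorem}

Let $S^1=\{z\in\mathbb{C}:|z|=1\}$. The map $w\mapsto w^2$ on the boundary circle of the unit disk does not extend to a continuous map from the disk to $S^1$. Spaces of $\mathbb{R}$-places admit no such obstruction, and Theorem~\ref{thm:disk} follows from this.

\begin{theorem}\label{thm:square}
Let $K$ be a formally real field, $A\subset M(K)$ a closed subset and $f\colon A\to S^1$ a continuous map. Then $f^2$ extends to a continuous map $M(K)\to S^1$.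
\end{theorem}

The exponent $2$ is optimal.

\begin{theorem}\label{thm:odd}
Let $n$ be an odd integer. There are a closed subset $A\subset M(\mathbb{R}(x,y))$ and a continuous map $f\colon A\to S^1$ such that $f^n$ does not extend to a continuous map $M(\mathbb{R}(x,y))\to S^1$.
\end{theorem}

If $g$ extends $f^2$, then $g^k$ extends $f^{2k}$. So the integers $n$ such that $f^n$ extends for all $K$, $A$ and $f$ are exactly the even ones. Finally, the disk is the only obstruction among compact manifolds.

\begin{theorem}\label{thm:class}
Let $X$ be a compact manifold, with or without boundary, possibly disconnected and with components of different finite dimensions. Then $X$ is realizable if and only if it is nonempty and all its components have dimension at most $1$, that is, if and only if $X$ is a nonempty finite disjoint union of points, arcs and circles.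
\end{theorem}

Section~\ref{sec:places} collects the facts on places that are used throughout. Theorems~\ref{thm:square} and~\ref{thm:disk} are proved in Section~\ref{sec:squares}, Theorem~\ref{thm:odd} in Section~\ref{sec:odd} and Theorem~\ref{thm:class} in Section~\ref{sec:class}; the last two sections are independent of each other.

\section{Places, orderings and bounded elements}\label{sec:places}

\subsection*{Computing with places}
Extend addition and multiplication from $\mathbb{R}$ to $\widehat{\mathbb{R}}$ by $t+\infty=\infty$ for $t\in\mathbb{R}$ and $t\cdot\infty=\infty$ for $t\in\widehat{\mathbb{R}}\setminus\{0\}$, symmetrically in the two arguments. The expressions $\infty+\infty$ and $0\cdot\infty$ stay undefined.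

\begin{lemma}\label{lem:rules}
Let $\xi$ be an $\mathbb{R}$-place of $K$ and $a,b\in K$.
\begin{enumerate}
\item[(a)] If $\xi(a)\neq 0,\infty$, then $a$ is a unit of $O_\xi$ and $\xi(a^{-1})=\xi(a)^{-1}$. If $a\neq0$ and $\xi(a)=0$, then $\xi(a^{-1})=\infty$.
\item[(b)] $\mathbb{Q}\subset O_\xi$ and $\xi(q)=q$ for $q\in\mathbb{Q}$.
\item[(c)] Among finitely many $a_1,\dots,a_n\in K^*$ there is an $a_j$ with $a_i/a_j\in O_\xi$ for all $i$.
\item[(d)] $\xi(a+b)=\xi(a)+\xi(b)$ and $\xi(ab)=\xi(a)\xi(b)$ whenever the right side is defined.
\item[(e)] If $b\neq0$ and $\xi(a),\xi(b)$ are finite and not both $0$, then $\xi(a/b)=\xi(a)/\xi(b)$, read as $\infty$ if $\xi(b)=0$.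
\end{enumerate}
\end{lemma}

\begin{proof}
(a) Let $a\in O_\xi$, $a\ne0$. If $a^{-1}\notin O_\xi$, then $\xi(a)=0$ by the definition of a place. If $a^{-1}\in O_\xi$, then $\xi(a)\xi(a^{-1})=1$, so $\xi(a)\neq0$. Both claims follow.

(b) Integers $n\neq0$ have $\xi(n)=n\neq0$ and are units by (a).

(c) For $c\in K^*$ one of $c,c^{-1}$ lies in $O_\xi$ (that is, $O_\xi$ is a valuation ring). So the transitive relation $a_i/a_j\in O_\xi$ holds in at least one direction for any two indices, and induction on $n$ gives the claim.

(d) Only the cases with $\xi(b)=\infty$ need proof. If $a\in O_\xi$, then $a+b\notin O_\xi$, since otherwise $b=(a+b)-a\in O_\xi$. If $\xi(a)\neq0$, then $a^{-1}\in O_\xi$ by (a) or by the definition of a place, so $ab\in O_\xi$ would give $b=a^{-1}(ab)\in O_\xi$.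

(e) Apply (d) to $a\cdot b^{-1}$, with $\xi(b^{-1})$ given by (a).
\end{proof}

When $\xi(a)=\xi(b)=0$, part (e) says nothing about $\xi(a/b)$, but this value still exists and still depends continuously on $\xi$. Theorem~\ref{thm:square} rests on this observation.

For completeness we recall why $M(K)$ is compact Hausdorff. Its topology is the one induced from the product $\widehat{\mathbb{R}}^K$, which is compact Hausdorff by Tychonoff's theorem. A map $\xi\colon K\to\widehat{\mathbb{R}}$ with $\xi(1)=1$ that obeys the rules in (d) is a place: $\xi(1+0)=1$ forces $\xi(0)=0$, then $\xi(1+(-1))=0$ forces $\xi(-1)=-1$, so $\xi^{-1}(\mathbb{R})$ is a subring, and if $\xi(a)=\infty$, then $\xi(aa^{-1})=1$ forces $\xi(a^{-1})=0$. Each rule in (d) is a closed condition, because the extended operations are continuous on the open subsets of $\widehat{\mathbb{R}}^2$ on which they are defined. So $M(K)$ is closed in $\widehat{\mathbb{R}}^K$. If $L\supset K$, the restriction of a place of $L$ to $K$ is a place, and restriction $M(L)\to M(K)$ is continuous, since composing it with evaluation at $a\in K$ gives evaluation at $a\in L$.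

\begin{example}\label{ex:series}
On the field $\mathbb{R}((u))((v))$ of Laurent series in $v$ over $\mathbb{R}((u))$ define $\rho$ by setting first $v=0$ and then $u=0$. Precisely, let $O$ be the ring of all $g=\sum_{i\ge0}g_iv^i\in\mathbb{R}((u))[[v]]$ with $g_0\in\mathbb{R}[[u]]$, let $\rho(g)$ be the constant term of $g_0$ for $g\in O$, and let $\rho=\infty$ outside $O$. Then $\rho$ is a homomorphism on $O$. If $g\notin O$, either $g$ has negative order in $v$ and $g^{-1}\in v\,\mathbb{R}((u))[[v]]$, or $g$ has order $0$ in $v$ and $(g^{-1})_0=g_0^{-1}\in u\,\mathbb{R}[[u]]$; in both cases $\rho(g^{-1})=0$. So $\rho$ is an $\mathbb{R}$-place, and it sends each power series in $\mathbb{R}[[u,v]]\subset O$ to its constant term.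

Restrict $\rho$ to $\mathbb{R}(u,v)=\mathbb{R}(x,y)$ for different choices of generators. Taking $u=x-\alpha$ or $u=x^{-1}$, and $v=y-\beta$ or $v=y^{-1}$, we obtain places with any prescribed pair $(\xi(x),\xi(y))\in\widehat{\mathbb{R}}^2$. Taking $u=x/y-t$ with $t\in\mathbb{R}$ and $v=y$, we obtain a place $\xi_t$ with $\xi_t(x)=\xi_t(y)=0$ and $\xi_t(x/y)=t$.
\end{example}

\subsection*{Orderings}
An \emph{ordering} of $K$ is a subset $P$ with $P+P\subset P$, $PP\subset P$, $P\cup-P=K$ and $P\cap-P=\{0\}$; write $a\le_Pb$ for $b-a\in P$. We use the following textbook facts. A subset $T\subset K$ that is closed under addition and multiplication, contains all squares and does not contain $-1$ is contained in an ordering; in particular a formally real field has an ordering. An ordered field $(K,P)$ has a real closure, an algebraic extension $R$ that is real closed and whose ordering extends $P$. In a real closed field $R$ every positive element has a unique positive $n$-th root, and $R(\sqrt{-1})$ is algebraically closed.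

An ordering $P$ defines an $\mathbb{R}$-place $\lambda(P)$: if $-n\le_Pa\le_Pn$ for some $n\in\mathbb{N}$, then $\lambda(P)(a)=\sup\{q\in\mathbb{Q}:q\le_Pa\}$, and otherwise $\lambda(P)(a)=\infty$. Hence $M(K)\neq\emptyset$. (The topology of $M(K)$ is also the quotient topology under $\lambda$ of the Harrison topology on the space of orderings; we do not use this.)

\begin{lemma}\label{lem:lambda}
\begin{enumerate}
\item[(a)] If $\lambda(P)(d)\in(0,\infty)$, then $d\in P$.
\item[(b)] If $Q$ is an ordering of a field $L\supset K$, then $\lambda(Q)|_K=\lambda(Q\cap K)$.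
\item[(c)] Every $\xi\in M(K)$ equals $\lambda(P)$ for some ordering $P$ of $K$.
\end{enumerate}
\end{lemma}

\begin{proof}
Parts (a) and (b) are read off from the formula for $\lambda$. For (c), let $T$ be the set of finite sums $\sum s_ic_i^2$ with $c_i\in K$ and $\xi(s_i)\in(0,\infty)$. It is closed under addition and multiplication and contains the squares. If $-1\in T$, there is a relation $\sum s_ic_i^2=0$ with at least one term and all $c_i\neq0$. Choose $c_j$ as in Lemma~\ref{lem:rules}(c), divide by $c_j^2$ and apply $\xi$: then $0=\sum\xi(s_i)\xi(c_i/c_j)^2\ge\xi(s_j)>0$, which is absurd. So $T$ lies in an ordering $P$. If $\xi(a)=t\in\mathbb{R}$ and $q<t<q'$ with $q,q'\in\mathbb{Q}$, then $a-q$ and $q'-a$ lie in $T$, so $q\le\lambda(P)(a)\le q'$; hence $\lambda(P)(a)=t$. If $\xi(a)=\infty$, then $\lambda(P)(a^{-1})=\xi(a^{-1})=0$, so $\lambda(P)(a)=\infty$.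
\end{proof}

\subsection*{Approximation by elements of the field}
To pass from topology to algebra we must replace continuous functions on $M(K)$ by elements of $K$. The elements that define real-valued functions form the ring
\[
H=H(K)=\bigcap_{\xi\in M(K)}O_\xi=\{a\in K:\xi(a)\neq\infty\text{ for all }\xi\in M(K)\}.
\]

\begin{proposition}\label{prop:dense}
The functions $\hat a\colon\xi\mapsto\xi(a)$, $a\in H$, are dense in $C(M(K),\mathbb{R})$ in the sup norm. Moreover, for every continuous $G\colon M(K)\to\mathbb{C}$ and every $\varepsilon>0$ there are $a,b\in H$ with $b\neq0$ and $|\xi(a)+i\,\xi(b)-G(\xi)|<\varepsilon$ for all $\xi\in M(K)$.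
\end{proposition}

\begin{proof}
The $\hat a$ form a ring of continuous real functions that contains the rational constants. Its closure is a closed ring; it is stable under real scalars, since $q_n\hat a\to r\hat a$ uniformly when $q_n\to r$. By the Stone--Weierstrass theorem it suffices to show that the $\hat a$ separate points.

Let $\xi\neq\eta$, say $\xi(c)\neq\eta(c)$ with $c\in K$. The element $c$ may have poles, so we replace it by two bounded elements that carry the same information:
\[
c_1=\frac1{1+c^2},\qquad c_2=\frac{c}{1+c^2},
\]
where $1+c^2\neq0$ because $K$ is formally real. Let $\zeta\in M(K)$. If $\zeta(c)=t\in\mathbb{R}$, then $\zeta(1+c^2)=1+t^2\neq0$ and $(\zeta(c_1),\zeta(c_2))=\bigl(\frac1{1+t^2},\frac t{1+t^2}\bigr)$. If $\zeta(c)=\infty$, then $\zeta(c^{-1})=0$, and $c_1=c^{-2}/(1+c^{-2})$, $c_2=c^{-1}/(1+c^{-2})$ give $(\zeta(c_1),\zeta(c_2))=(0,0)$. So $c_1,c_2\in H$. The pair of values determines $\zeta(c)$: the first value vanishes exactly when $\zeta(c)=\infty$, and otherwise the quotient of the values is $t$. Hence $\hat c_1$ or $\hat c_2$ separates $\xi$ and $\eta$.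

For the last statement, approximate the real and imaginary parts of $G$ within $\varepsilon/3$ by $\hat a$ and $\hat b$; if $b=0$, replace $b$ by a positive rational number less than $\varepsilon/3$.
\end{proof}

\section{Squares extend, and disks do not embed}\label{sec:squares}

The circle $\widehat{\mathbb{R}}$ in which places take their values is the circle of \emph{lines} through the origin of $\mathbb{R}^2=\mathbb{C}$: the line through $(s,w)\neq(0,0)$ corresponds to $s/w$, with $s/0=\infty$. The circle $S^1$ is the circle of \emph{directions}. A line is a direction up to sign, and a unit complex number up to sign is the same as its square. The map that expresses this is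
\[
\kappa\colon\widehat{\mathbb{R}}\to S^1,\qquad\kappa(t)=\frac{t+i}{t-i}\quad(t\in\mathbb{R}),\qquad\kappa(\infty)=1 .
\]
It is continuous, also at $\infty$ because $\kappa(t)=(1+i/t)/(1-i/t)$ for $t\ne0$, and for real $(s,w)\neq(0,0)$
\begin{equation}\label{eq:kappa}
\kappa(s/w)=\frac{s+iw}{s-iw}=\Bigl(\frac{s+iw}{|s+iw|}\Bigr)^2 ,
\end{equation}
where for $w=0$ all three terms equal $1$.

\begin{example}\label{ex:annulus}
Let $K=\mathbb{R}(x,y)$ and let $A=\{\xi\in M(K):\xi(x^2+y^2)\in[1,4]\}$, a closed set, be the set of places over an annulus in the plane. For $\xi\in A$ both $\xi(x)$ and $\xi(y)$ are finite. Indeed, by Lemma~\ref{lem:rules}(c) and symmetry we may assume $y/x\in O_\xi$. If $\xi(x)$ is finite, so is $\xi(y)=\xi(x)\xi(y/x)$. If $\xi(x)=\infty$, then $x^2+y^2=x^2\bigl(1+(y/x)^2\bigr)$ is the product of an element of value $\infty$ and an element of real value at least $1$, so $\xi(x^2+y^2)=\infty$ and $\xi\notin A$. Hence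
\[
f\colon A\to S^1,\qquad f(\xi)=\frac{\xi(x)+i\,\xi(y)}{\sqrt{\xi(x^2+y^2)}},
\]
is well defined and continuous; it is the direction of the point of the annulus under $\xi$. By Lemma~\ref{lem:rules}(e) and \eqref{eq:kappa},
\[
f(\xi)^2=\kappa\bigl(\xi(x/y)\bigr)\qquad(\xi\in A),
\]
and the right side is defined and continuous on all of $M(K)$. So $f^2$ extends.

In the plane, the function $(x+iy)^2/(x^2+y^2)$ winds twice around $S^1$ on each circle about the origin and has no continuous extension to the origin. In $M(K)$ the origin is not a single point: the places $\xi_t$ of Example~\ref{ex:series} all lie over it, and the extension takes the value $\kappa(t)$ at $\xi_t$. The geometric model is the blow-up of the disk at the origin, the set of pairs $(z,\ell)$ with $\ell$ a line through $0$, $z\in\ell$ and $|z|\le r$. It is a M\"obius band; its core is the circle of pairs $(0,\ell)$, and its boundary covers the core twice under $(z,\ell)\mapsto(0,\ell)$.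
\end{example}

In general $f$ is not given by elements of $K$. We approximate it by $\hat a+i\hat b$, let $a/b$ play the role of $x/y$, and then remove the error, which is small enough to have a continuous logarithm.

\begin{proof}[Proof of Theorem~\ref{thm:square}]
Write $M=M(K)$. Since $M$ is compact Hausdorff and $A$ is closed, Tietze's theorem extends $f$ to a continuous $G\colon M\to\mathbb{C}$. By Proposition~\ref{prop:dense} there are $a,b\in H$, $b\neq0$, such that $z(\xi)=\xi(a)+i\,\xi(b)$ satisfies $|z-G|<\frac12$ on $M$. Outside $A$ the function $z$ may vanish, so $z/|z|$ need not be defined there. But $a/b$ is an element of $K$, so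
\[
h\colon M\to S^1,\qquad h(\xi)=\kappa\bigl(\xi(a/b)\bigr),
\]
is defined and continuous on all of $M$.

On $A$ we have $|f|=1$ and $|z-f|<\frac12$, so $z/f$ takes values in the open disk of radius $\frac12$ about $1$. This disk lies in the sector $|\arg w|<\frac\pi6$, on which the argument is continuous. Thus $z\neq0$ on $A$, and $z/|z|=fe^{i\varphi}$ with $\varphi=\arg(z/f)\colon A\to(-\frac\pi6,\frac\pi6)$ continuous. For $\xi\in A$ the values $\xi(a),\xi(b)$ are finite and not both $0$, so Lemma~\ref{lem:rules}(e) and \eqref{eq:kappa} give
\[
h=(z/|z|)^2=f^2e^{2i\varphi}\quad\text{on }A .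
\]
Extend $\varphi$ by Tietze's theorem to a continuous $\Phi\colon M\to\mathbb{R}$. Then $he^{-2i\Phi}\colon M\to S^1$ is continuous and extends $f^2$.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:disk}]
Let $\mathbb{D}\subset\mathbb{C}$ be the closed unit disk and suppose that $j\colon\mathbb{D}\to M(K)$ is a homeomorphism onto its image. The set $A=j(S^1)$ is compact, hence closed, and $f=j^{-1}|_A\colon A\to S^1$ is continuous. By Theorem~\ref{thm:square} there is a continuous $g\colon M(K)\to S^1$ with $g|_A=f^2$. Then $g\circ j\colon\mathbb{D}\to S^1$ restricts to $w\mapsto w^2$ on $S^1$, and $(w,\tau)\mapsto g(j(\tau w))$, $0\le\tau\le1$, is a homotopy from a constant to a map of degree $2$. This contradicts the homotopy invariance of the degree.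

Let $X$ be a compact $2$-manifold. If $X\neq\emptyset$, a chart provides a closed disk in $X$, so $X$ is not homeomorphic to $M(K)$. If $X=\emptyset$, the same holds because $M(K)\neq\emptyset$.
\end{proof}

\begin{remark}\label{rem:coh}
A manifold of dimension at least $2$, a CW complex of dimension at least $2$ and the Hilbert cube each contain a closed disk (in a chart, in an open cell, in a face). So none of them embeds in any $M(K)$.

Theorem~\ref{thm:square} has a cohomological form. For compact Hausdorff $A$, the \v{C}ech group $\check H^1(A;\mathbb{Z})$ is the group $[A,S^1]$ of homotopy classes under pointwise multiplication (Bruschlinsky). So for closed sets $A\subset B\subset M(K)$ the cokernel of $\check H^1(B;\mathbb{Z})\to\check H^1(A;\mathbb{Z})$ is killed by $2$. It need not be zero: if $f\colon A\to S^1$ is homotopic to $g|_A$ with $g\colon B\to S^1$, then the null-homotopic map $f/g|_A$ lifts to $e^{i\varphi}$ with $\varphi\colon A\to\mathbb{R}$ continuous, and extending $\varphi$ to $B$ extends $f$. Thus the class of the map $f$ in Theorem~\ref{thm:odd} with $n=1$ is not restricted from $B=M(\mathbb{R}(x,y))$.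
\end{remark}

\section{Odd powers need not extend}\label{sec:odd}

Let $K=\mathbb{R}(x,y)$, $M=M(K)$, and let $A$ and $f$ be as in Example~\ref{ex:annulus}. We show that $f^n$ does not extend for odd $n$. The M\"obius band of that example indicates the reason: blowing up destroys the fact that a circle about the origin bounds a disk, but the circle still bounds a compact surface, and this forces the degree on the circle to be even.

The space $M$ itself is not a surface, so the degree argument has to be moved to one. An extension of $f^n$ is approximated by $\hat a+i\hat b$ with $a,b\in H$. These are rational functions without poles at places, but they need not be continuous on the plane: $x^2/(x^2+y^2)$ is the element $c_1\in H$ of the proof of Proposition~\ref{prop:dense} for $c=y/x$, and it has no limit at the origin. We therefore pass to a model of $K$ on which $a$ and $b$ have values at all points. We recall what is needed.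

\begin{enumerate}
\item[(G1)] \emph{Resolution of indeterminacies} (\cite{Hironaka}, over the field $\mathbb{R}$ of characteristic $0$; on a surface the centers are closed points). For $a,b\in K$ there is a composition $\pi\colon V\to\mathbb{P}^2_{\mathbb{R}}$ of finitely many blow-ups of closed points, with $V$ a smooth projective surface with function field $K$, such that $a$ and $b$ are morphisms $V\to\mathbb{P}^1$. For a point $p\in V$ this means that either $a\in\mathcal{O}_{V,p}$, or $a^{-1}\in\mathcal{O}_{V,p}$ and $a^{-1}$ vanishes at $p$; the same holds for $b$. The map $\pi$ is an isomorphism over the complement of the finite set $Z\subset\mathbb{P}^2_{\mathbb{R}}$ of images of the centers.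
\item[(G2)] The set $V(\mathbb{R})$ of real points, in the euclidean topology, is a compact smooth $2$-manifold without boundary. The map $\pi\colon V(\mathbb{R})\to\mathbb{P}^2(\mathbb{R})$ is continuous and is a homeomorphism over $\mathbb{P}^2(\mathbb{R})\setminus Z$. An element of $K$ that is regular at every point of $V(\mathbb{R})$ defines a continuous function $V(\mathbb{R})\to\mathbb{R}$.
\item[(G3)] For $p\in V(\mathbb{R})$ with local parameters $u,v$, the regular local ring $\mathcal{O}_{V,p}$ embeds in its completion $\mathbb{R}[[u,v]]$, and $g(p)$ is the constant term of the series of $g\in\mathcal{O}_{V,p}$.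
\item[(G4)] If $B$ is a compact surface with boundary a circle $C$, then $[C]=0$ in $H_1(B;\mathbb{F}_2)$: in a triangulation of $B$, the boundary modulo $2$ of the sum of all triangles is the sum of the edges on $C$. A map $C\to\mathbb{C}\setminus\{0\}$ of degree $d$ sends $[C]$ to $d\bmod 2$ in $H_1(\mathbb{C}\setminus\{0\};\mathbb{F}_2)=\mathbb{F}_2$.
\end{enumerate}

Information about $a$ and $b$ is given at places and is needed at points. The link is the following.

\begin{lemma}\label{lem:point}
For every $p\in V(\mathbb{R})$ there is a place $\xi_p\in M$ with $\xi_p(g)=g(p)$ for all $g\in\mathcal{O}_{V,p}$.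
\end{lemma}

\begin{proof}
By (G3), $\mathcal{O}_{V,p}\subset\mathbb{R}[[u,v]]\subset\mathbb{R}((u))((v))$, so the fraction field $K$ of $\mathcal{O}_{V,p}$ embeds in $\mathbb{R}((u))((v))$. Let $\xi_p$ be the restriction of the place $\rho$ of Example~\ref{ex:series}.
\end{proof}

The places $\xi_p$ are chosen point by point; no continuity of $p\mapsto\xi_p$ is claimed or used. Continuity on $V(\mathbb{R})$ will come from (G2).

\begin{proof}[Proof of Theorem~\ref{thm:odd}]
Suppose that $f^n$ extends to a continuous $G\colon M\to S^1$. By Proposition~\ref{prop:dense} there are $a,b\in H$ with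
\begin{equation}\label{eq:approx}
|\xi(a)+i\,\xi(b)-G(\xi)|<\tfrac12\qquad\text{for all }\xi\in M .
\end{equation}
Since $|G|=1$ on the whole of $M$, we get $\xi(a)+i\,\xi(b)\neq0$ for \emph{all} $\xi\in M$. This is what the assumed extension adds to the situation in the proof of Theorem~\ref{thm:square}.

Take $\pi\colon V\to\mathbb{P}^2_{\mathbb{R}}$ and $Z$ as in (G1), and let $p\in V(\mathbb{R})$. If $a\notin\mathcal{O}_{V,p}$, then $a^{-1}\in\mathcal{O}_{V,p}$ vanishes at $p$, so $\xi_p(a^{-1})=0$ and $\xi_p(a)=\infty$, contrary to $a\in H$. The same applies to $b$. So $a$ and $b$ are regular at all real points, and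
\[
h\colon V(\mathbb{R})\to\mathbb{C}\setminus\{0\},\qquad h(p)=a(p)+i\,b(p)=\xi_p(a)+i\,\xi_p(b),
\]
is well defined and, by (G2), continuous.

Choose $r\in(1,2)$ such that the circle $\{x^2+y^2=r^2\}\subset\mathbb{R}^2\subset\mathbb{P}^2(\mathbb{R})$ avoids the finite set $Z$. Let $C\subset B\subset V(\mathbb{R})$ be the preimages of this circle and of the disk $\{x^2+y^2\le r^2\}$. The set $B$ is closed in $V(\mathbb{R})$, hence compact. The preimage of the open disk is open in the surface $V(\mathbb{R})$, and $\pi$ maps a neighborhood of $C$ homeomorphically onto a neighborhood of the circle in the plane. So $B$ is a compact surface whose boundary is the circle $C$. Since $h$ is defined on $B$, (G4) shows that $h|_C$ has even degree.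

On the other hand, let $p\in C$. The coordinates $x,y$ are regular at $p$ and $\xi_p(x^2+y^2)=r^2\in[1,4]$, so $\xi_p\in A$ and
\[
G(\xi_p)=f(\xi_p)^n=\gamma(p),\qquad\gamma(p):=\bigl((x(p)+i\,y(p))/r\bigr)^n .
\]
By \eqref{eq:approx}, $|h(p)-\gamma(p)|<\frac12$, and $|\gamma(p)|=1$, so the segment from $h(p)$ to $\gamma(p)$ misses $0$. Hence $h|_C$ is homotopic to $\gamma$ in $\mathbb{C}\setminus\{0\}$ and has degree $n$ for the counterclockwise orientation of $C$. As $n$ is odd, this is a contradiction.
\end{proof}

\section{Points, arcs and circles}\label{sec:class}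

To realize the manifolds in Theorem~\ref{thm:class} we first realize disjoint unions of arbitrarily many circles and then show that nonempty closed subspaces of realizable spaces are realizable.

\subsection*{Circles}

\begin{proposition}\label{prop:circles}
Let $k\ge0$, let $p_1,\dots,p_k$ be distinct primes, $F=\mathbb{Q}(\sqrt{p_1},\dots,\sqrt{p_k})$ and $K=F(x)$. Then $F$ has $2^k$ embeddings into $\mathbb{R}$, and
\[
M(K)\to\operatorname{Hom}(F,\mathbb{R})\times\widehat{\mathbb{R}},\qquad\xi\mapsto(\xi|_F,\xi(x)),
\]
is a homeomorphism when the set $\operatorname{Hom}(F,\mathbb{R})$ of embeddings is given the discrete topology. So $M(K)$ is a disjoint union of $2^k$ circles.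
\end{proposition}

\begin{proof}
The field $K$ is formally real, being a subfield of $\mathbb{R}(x)$. A product of distinct primes is not a square in $\mathbb{Q}$, so $F\cong\mathbb{Q}[T_1,\dots,T_k]/(T_j^2-p_j)$ by the case $m=1$ of Lemma~\ref{lem:degree} below. The embeddings $F\to\mathbb{R}$ therefore correspond to the $2^k$ choices of signs $\sqrt{p_j}\mapsto\pm\sqrt{p_j}$.

Let $\xi\in M(K)$. Then $F\subset O_\xi$: if $c\in F$ satisfies $c^d+q_1c^{d-1}+\dots+q_d=0$ with $q_i\in\mathbb{Q}$ and $\xi(c)=\infty$, then applying $\xi$ to $1+q_1c^{-1}+\dots+q_dc^{-d}=0$ gives $1=0$. So $\xi|_F$ is an embedding $F\to\mathbb{R}$. It is determined by the signs of the nonzero real numbers $\xi(\sqrt{p_j})$, and these signs are locally constant in $\xi$. Hence the map is continuous. A continuous bijection from a compact space to a Hausdorff space is a homeomorphism, so it remains to show that for each $\sigma\in\operatorname{Hom}(F,\mathbb{R})$ and $\alpha\in\widehat{\mathbb{R}}$ there is exactly one place with $\xi|_F=\sigma$ and $\xi(x)=\alpha$. Since $\xi(x)=\infty$ is equivalent to $\xi(x^{-1})=0$ and $K=F(x^{-1})$, we may assume $\alpha\in\mathbb{R}$.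

Let $e\colon F[x]\to\mathbb{R}$ be the homomorphism that extends $\sigma$ and sends $x$ to $\alpha$. Write an element of $K$ as $p/q$ with coprime $p,q\in F[x]$, $q\neq0$. By B\'ezout's identity $e(p)$ and $e(q)$ are not both $0$. A place $\xi$ as required agrees with $e$ on $F[x]$, so $\xi(p/q)=e(p)/e(q)\in\widehat{\mathbb{R}}$ by Lemma~\ref{lem:rules}(e); this is uniqueness. Conversely, define $\xi$ by this formula. Then $\xi^{-1}(\mathbb{R})$ is the localization of $F[x]$ at the prime ideal $\ker e$, on which $\xi$ is the homomorphism induced by $e$, and $\xi(p/q)=\infty$ means $e(q)=0\neq e(p)$, so that $\xi(q/p)=0$. Thus $\xi$ is a place.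
\end{proof}

\subsection*{Cutting out closed subsets}
A place that sends $d$ to a negative number does not extend to a field containing $\sqrt d$, so adjoining square roots removes places. It also duplicates places, and the remedy is to keep taking roots.

\begin{example}\label{ex:arc}
Let $t_0=x$, $t_{m+1}^2=t_m$, $L_m=\mathbb{Q}(t_m)$ and $L=\bigcup_mL_m$, a union of rational function fields and hence formally real. Identify $M(L_m)$ with $\widehat{\mathbb{R}}$ by $\zeta\mapsto\zeta(t_m)$. Restriction $M(L_1)\to M(L_0)$ becomes $t\mapsto t^2$: its image is the arc $J=[0,\infty)\cup\{\infty\}$, and it is two-to-one over the interior of $J$. In $L$, however, each $t_m$ is a square, so $\zeta(t_m)=\zeta(t_{m+1})^2\in J$, and $\zeta(t_m)$ is the unique $2^m$-th root of $\zeta(x)$ in $J$. So $\zeta\in M(L)$ is determined by $\zeta(x)\in J$. Conversely, for $\alpha\in J$ the places of the $L_m$ that send $t_m$ to the $2^m$-th root of $\alpha$ in $J$ restrict to one another and define a place of $L$. Hence $\zeta\mapsto\zeta(x)$ is a continuous bijection, and so a homeomorphism, from $M(L)$ onto the arc $J$.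
\end{example}

For an arbitrary closed set $Y\subset M(K)$ we want all elements of $K$ that are positive on $Y$ to become squares. Two points need care. First, the roots are chosen once, in an algebraic closure, and must be compatible with every ordering that lies over $Y$. This fails for a careless choice: the element $1$ is positive everywhere, $-1$ is a square root of it, and the next root is $\sqrt{-1}$. We therefore take roots only of a basis modulo squares and show that then any choice of roots is conjugate to the positive choice (Lemma~\ref{lem:degree}). Second, we must know that a place of the extension is determined by its restriction to $K$ and its values at the roots (Lemma~\ref{lem:unique}).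

Call $d_1,\dots,d_r\in E^*$ \emph{independent modulo squares} in a field $E$ if no product of a nonempty subfamily is a square in $E$, that is, if their classes are linearly independent in the $\mathbb{F}_2$-vector space $E^*/E^{*2}$.

\begin{lemma}\label{lem:degree}
Let $R$ be a real closed field, $E\subset R$ a subfield, and $d_1,\dots,d_r\in E$ elements that are positive in $R$ and independent modulo squares in $E$. Let $m\ge1$ and let $\alpha_j\in R$ be the positive $2^m$-th root of $d_j$. Then $[E(\alpha_1,\dots,\alpha_r):E]=2^{mr}$, and $T_j\mapsto\alpha_j$ induces an isomorphism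
\[
E[T_1,\dots,T_r]/(T_1^{2^m}-d_1,\dots,T_r^{2^m}-d_r)\cong E(\alpha_1,\dots,\alpha_r).
\]
\end{lemma}

\begin{proof}
The algebra on the left has dimension $2^{mr}$ over $E$ and maps onto the field on the right, so the second claim follows from the first. We prove the first by induction on $r$, for all subfields $E$ at once; the case $r=0$ is trivial. Let $r\ge1$ and $\alpha=\alpha_1$. We first show:
\begin{equation}\label{eq:norm}
\text{if }E\subset E'\subset R\text{ and }l=[E'(\alpha):E'],\text{ then }\alpha^l\in E'.
\end{equation}
On the algebraically closed field $R(\sqrt{-1})$ the absolute value $|s+w\sqrt{-1}|=\sqrt{s^2+w^2}\in R$ is multiplicative. Each root $\beta$ of the minimal polynomial of $\alpha$ over $E'$ satisfies $\beta^{2^m}=d_1$, so $|\beta|^{2^m}=d_1$ and $|\beta|=\alpha$. The constant term of the minimal polynomial is, up to sign, the product of the $l$ roots. It lies in $E'\subset R$ and has absolute value $\alpha^l$, so it equals $\pm\alpha^l$. This proves \eqref{eq:norm}.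

Let $E_1=E(\alpha)$ and $l=[E_1:E]$. Both $\alpha^l$ and $\alpha^{2^m}$ lie in $E$, hence so does $\alpha^g$ for $g=\gcd(l,2^m)$. Then $l\le g$, so $l=g=2^s$ with $s\le m$. If $s<m$, then $\alpha^{2^{m-1}}$ is a power of $\alpha^{2^s}$ and lies in $E$, and its square $d_1$ is a square in $E$, contrary to independence. So $[E_1:E]=2^m$.

It remains to show that $d_2,\dots,d_r$ are independent modulo squares in $E_1$; then induction over $E_1$ finishes the proof. Suppose that the product $e$ of a nonempty subfamily of $d_2,\dots,d_r$ is a square in $E_1$. It is not a square in $E$, so $E'=E(\sqrt e)\subset E_1$ has degree $2$ over $E$, and $[E'(\alpha):E']=[E_1:E']=2^{m-1}$. By \eqref{eq:norm}, $\alpha^{2^{m-1}}=s+w\sqrt e$ with $s,w\in E$. Squaring gives $d_1=s^2+w^2e+2sw\sqrt e$, so $sw=0$. Then $d_1=s^2$ or $d_1e=(we)^2$, contrary to the independence of $d_1,\dots,d_r$ in $E$.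
\end{proof}

Positivity cannot be dropped: $-4$ is not a square in $\mathbb{Q}$, yet $T^4+4=(T^2+2T+2)(T^2-2T+2)$.

\begin{lemma}\label{lem:unique}
Let $E'=E(\theta)$ with $\theta^2\in E$. Let $\zeta,\zeta'$ be $\mathbb{R}$-places of $E'$ with $\zeta|_E=\zeta'|_E$ and $\zeta(\theta)=\zeta'(\theta)=\delta\in\mathbb{R}\setminus\{0\}$. Then $\zeta=\zeta'$.
\end{lemma}

\begin{proof}
Let $\xi=\zeta|_E$. We compute $\zeta(z)$ for $z\neq0$ from $\xi$ and $\delta$ alone. Write $z=s+t\theta$ with $s,t\in E$. The sum $\xi(s)+\xi(t)\delta$ may be undefined, so we factor out the dominant coefficient. If $s\neq0$ and $t/s\in O_\xi$, put $c=s$, $w=t/s$, $z_0=1+w\theta$, $\bar z_0=1-w\theta$. Otherwise $t\neq0$ and $s/t\in O_\xi$, and we put $c=t$, $w=s/t$, $z_0=w+\theta$, $\bar z_0=w-\theta$. In both cases $z=cz_0$ with $c\in E^*$, the element $N=z_0\bar z_0$, equal to $1-w^2\theta^2$ or $w^2-\theta^2$, lies in $E$, and the real numbers $\zeta(z_0),\zeta(\bar z_0)$, equal to $1\pm\xi(w)\delta$ or $\xi(w)\pm\delta$, depend only on $\xi$ and $\delta$.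

If $\zeta(z_0)\neq0$, then $\zeta(z)=\xi(c)\zeta(z_0)$ by Lemma~\ref{lem:rules}(d). If $\zeta(z_0)=0$, then $\xi(w)\delta=-1$ and $\zeta(\bar z_0)=2$ in the first case, and $\xi(w)=-\delta$ and $\zeta(\bar z_0)=-2\delta$ in the second. So $\zeta(\bar z_0)\neq0$, and $z=cN\cdot\bar z_0^{-1}$ gives $\zeta(z)=\xi(cN)\,\zeta(\bar z_0)^{-1}$.
\end{proof}

The lemma fails for $\delta=0$. For $E=\mathbb{Q}(x)$ and $E'=\mathbb{Q}(s)$ with $s^2=1+x$ and $\theta=xs$, the two places with $s\mapsto1$ and $s\mapsto-1$ both send $x$ and $\theta$ to $0$. This is why we adjoin roots only of elements whose values on $Y$ are finite and strictly positive.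

\begin{proposition}\label{prop:closed}
Let $K$ be formally real and let $Y\subset M(K)$ be closed and nonempty. There is a formally real algebraic extension $L/K$ such that restriction of places is a homeomorphism $M(L)\to Y$.
\end{proposition}

\begin{proof}
The set
\[
S=\{d\in K^*:\eta(d)\in(0,\infty)\text{ for all }\eta\in Y\}
\]
is a subgroup of $K^*$ by Lemma~\ref{lem:rules}. Choose a family $(d_i)_{i\in I}$ in $S$ whose classes form an $\mathbb{F}_2$-basis of $SK^{*2}/K^{*2}$. In an algebraic closure of $K$ choose $d_{i,m}$ with $d_{i,0}=d_i$ and $d_{i,m+1}^2=d_{i,m}$, and let $L=K(d_{i,m}:i\in I,\ m\ge0)$. For finite $J\subset I$ and $m\ge1$ let $L_{J,m}=K(d_{j,m}:j\in J)$. It contains $d_{j,l}$ for $j\in J$, $l\le m$, so $L$ is the directed union of the fields $L_{J,m}$.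

\emph{Step 1: every ordering $P$ of $K$ with $\lambda(P)\in Y$ extends to $L$.} Let $R$ be a real closure of $(K,P)$. By Lemma~\ref{lem:lambda}(a) all $d_i$ are positive in $R$; let $\alpha_{i,m}\in R$ be the positive $2^m$-th root of $d_i$. Fix $J$ and $m$, and let $T=K[T_j:j\in J]/(T_j^{2^m}-d_j)$. By Lemma~\ref{lem:degree}, $T$ is a field and $T_j\mapsto\alpha_{j,m}$ embeds it in $R$. Since $d_{j,m}^{2^m}=d_j$, the assignment $T_j\mapsto d_{j,m}$ defines a $K$-homomorphism from $T$ onto $L_{J,m}$, which is injective because $T$ is a field. We obtain a $K$-embedding $\psi_{J,m}\colon L_{J,m}\to R$ with $d_{j,m}\mapsto\alpha_{j,m}$. As $\alpha_{j,l+1}^2=\alpha_{j,l}$, it sends $d_{j,l}$ to $\alpha_{j,l}$ for all $l\le m$, so the $\psi_{J,m}$ restrict to one another and define a $K$-embedding $L\to R$. The ordering of $R$ pulls back to an ordering of $L$ that extends $P$.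

\emph{Step 2: $L$ is formally real and the image of $M(L)\to M(K)$ is $Y$.} Let $\eta\in Y$. By Lemma~\ref{lem:lambda}(c), $\eta=\lambda(P)$ for some $P$; by Step~1, $P$ extends to an ordering $Q$ of $L$; and $\lambda(Q)|_K=\eta$ by Lemma~\ref{lem:lambda}(b). As $Y\neq\emptyset$, the field $L$ has an ordering and is formally real, and the image contains $Y$.

Conversely, let $\zeta\in M(L)$ and suppose $\xi=\zeta|_K\notin Y$. Since $Y$ is closed, Urysohn's lemma gives a continuous real function on $M(K)$ equal to $1$ on $Y$ and to $-1$ at $\xi$. Approximating it within $1$ by Proposition~\ref{prop:dense}, we find $a\in H(K)$ with $\eta(a)>0$ for all $\eta\in Y$ and $\xi(a)<0$. Then $a\in S$, so $a$ is a product of finitely many $d_i=d_{i,1}^2$ and a square in $K$. Thus $a=c^2$ with $c\in L$, and $\xi(a)=\zeta(c)^2$ is $\infty$ or nonnegative, a contradiction.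

\emph{Step 3: restriction is injective.} Let $\zeta,\zeta'\in M(L)$ have the same restriction $\xi$ to $K$. By Step~2, $\xi\in Y$, so $\xi(d_i)\in(0,\infty)$. From $\zeta(d_{i,m})^{2^m}=\xi(d_i)$ we see that every $\zeta(d_{i,m})$ is finite and nonzero, and then $\zeta(d_{i,m})=\zeta(d_{i,m+1})^2>0$. So $\zeta(d_{i,m})$ is the positive $2^m$-th root of $\xi(d_i)$, and the same holds for $\zeta'$. The field $L_{J,m}$ is obtained from $K$ by adjoining $d_{j,1},\dots,d_{j,m}$ in this order, for one $j\in J$ after the other; each adjoined element has its square in the previous field, and $\zeta,\zeta'$ take the same nonzero real value on it. By Lemma~\ref{lem:unique} and induction along this tower, $\zeta=\zeta'$ on every $L_{J,m}$, hence on $L$.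

Restriction is thus a continuous bijection from the compact space $M(L)$ onto the Hausdorff space $Y$, and so a homeomorphism.
\end{proof}

\subsection*{The classification}

\begin{proof}[Proof of Theorem~\ref{thm:class}]
A compact manifold has finitely many components, since components are open. A compact connected manifold of dimension $0$ is a point, and one of dimension $1$ is an arc or a circle. So the two descriptions of $X$ in the theorem agree.

Let $X$ be homeomorphic to $M(K)$. Then $X\neq\emptyset$. A component of dimension $n\ge2$ would have a chart onto a nonempty open subset of $\mathbb{R}^n$ or of a half-space in $\mathbb{R}^n$, and such a set contains a closed $2$-dimensional disk, contrary to Theorem~\ref{thm:disk}.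

Conversely, let $X$ be a disjoint union of $N\ge1$ points, arcs and circles, and choose $k$ with $2^k\ge N$. Placing the components in different circles, we identify $X$ with a nonempty closed subspace $Y$ of a disjoint union of $2^k$ circles, which is $M(K)$ for the field $K$ of Proposition~\ref{prop:circles}. By Proposition~\ref{prop:closed}, $Y$ is homeomorphic to $M(L)$ for a formally real extension $L$ of $K$.
\end{proof}

\begin{thebibliography}{9}

\bibitem{Hironaka}
Hironaka, 1964.

\bibitem{Summary}
\emph{Summary of scientific achievements},
\texttt{http://www.math.us.edu.pl/\allowbreak instytut/\allowbreak habilitacje/\allowbreak KatarzynaKuhlmann/\allowbreak Summary.pdf}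

\end{thebibliography}
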